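\title{The volume lower bound characterizes hereditary partial coloring discrepancy}

\begin{abstract}
Let $K\subseteq\mathbb{R}^m$ be a symmetric convex body, let $u_1,\dots,u_n\in\mathbb{R}^m$, and let $D$ be the volume lower bound of this family. We prove that for every $\varepsilon\in(0,1]$ there is a subfamily all of whose $\varepsilon$-fractional partial colorings have discrepancy at least $\varepsilon^2D/67$ in the norm of $K$. This confirms a conjecture from \cite{BV}. A second argument improves the constant to order $\varepsilon/\ln(2/\varepsilon)$, and the cross-polytope shows that it cannot exceed $2e\varepsilon$. Together with the partial coloring lemma of \cite{BV}, this determines hereditary $\varepsilon$-partial coloring discrepancy up to factors that depend only on $\varepsilon$. Both proofs start from a volume bound for coordinate projections; the first combines it with a packing estimate, the second with a shattering argument.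
\end{abstract}

\section{Introduction}

\subsection{Discrepancy and volume}

Let $K\subseteq\mathbb{R}^m$ be a symmetric convex body, that is, a compact convex set with nonempty interior and $K=-K$. Its norm is $\|y\|_K=\min\{t\ge0: y\in tK\}$. Let $u_1,\dots,u_n\in\mathbb{R}^m$ and $[n]=\{1,\dots,n\}$. For $S\subseteq[n]$ we identify $\mathbb{R}^S$ with the subspace of vectors in $\mathbb{R}^n$ that vanish outside $S$, and we write $Ux=\sum_i x_iu_i$. The number $\|Ux\|_K$ is the \emph{discrepancy} of $x$. A \emph{coloring} of $S$ is a vector $\chi\in\{\pm1\}^S$, and the \emph{hereditary discrepancy} of the family is $\max_S\min_{\chi\in\{\pm1\}^S}\|U\chi\|_K$.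

For nonempty $S$, the coefficient vectors of discrepancy at most $1$ form the set
\[
K_S=\{x\in\mathbb{R}^S: Ux\in K\}.
\]
It is closed, convex and symmetric, and it contains a ball around $0$ because $K$ does. So its volume is positive. The volume is infinite if $K_S$ is unbounded, since the convex hull of a fixed ball and a point at distance $L$ has volume at least a constant times $L$. The (Banaszczyk) \emph{volume lower bound} is
\[
\mathrm{volLB}\big((u_i)_{i=1}^n,K\big)=\max_{\emptyset\ne S\subseteq[n]}\operatorname{vol}_{|S|}(K_S)^{-1/|S|},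
\]
with the convention $\infty^{-1/|S|}=0$. It is finite, we denote it by $D$, and it does not increase when we pass to a subfamily. The number $\operatorname{vol}(K_S)^{-1/|S|}$ is the factor by which $K_S$ must be dilated to have volume $1$. For a single vector, $K_{\{1\}}$ is an interval of length $2/\|u_1\|_K$ and $D=\frac12\|u_1\|_K$. For $K=[-1,1]^n$ and $u_i=e_i$, every $K_S$ is a cube of side $2$ and $D=\frac12$. In both cases the hereditary discrepancy is $2D$.

The name comes from a covering argument, which shows that the hereditary discrepancy $H$ is at least $D$. Let $K_S$ be bounded and let $x\in2^{-j}\mathbb{Z}^S$ with $j\ge1$. Let $T$ be the set of $i$ for which $2^jx_i$ is odd, and let $\chi$ be a coloring of $T$ of discrepancy at most $H$. Then $x+2^{-j}\chi\in2^{-(j-1)}\mathbb{Z}^S$. After $j$ such steps we reach $z\in\mathbb{Z}^S$ with $\|U(x-z)\|_K\le H(2^{-j}+\dots+2^{-1})\le H$. So the closed set $\mathbb{Z}^S+HK_S$ contains all dyadic points and hence equals $\mathbb{R}^S$. A set whose integer translates cover space has volume at least $1$, so $H\ge\operatorname{vol}(K_S)^{-1/|S|}$.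

The bound is not tight: there are examples, such as three permutations, where the volume lower bound is an $O(\log n)$ factor off from the hereditary discrepancy. It is therefore natural to ask which quantity $D$ does measure.

\subsection{Partial colorings and the conjecture}

Let $\varepsilon\in(0,1]$. An \emph{$\varepsilon$-fractional partial coloring} of $(u_i)_{i\in S}$, briefly an \emph{$\varepsilon$-partial coloring} of $S$, is a vector $x\in[-1,1]^S$ with $|x_i|=1$ for at least $\varepsilon|S|$ indices $i\in S$. For partial colorings, $D$ is an \emph{upper} bound.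

\begin{theorem}[{\cite[Lemma 8]{BV}}]\label{thm:known}
There are absolute constants $\varepsilon_0\in(0,1)$ and $C>0$ with the following property. If $D=\mathrm{volLB}((u_i)_{i=1}^n,K)$, then for every $x\in(-1,1)^n$ there is $y\in[-1,1]^n$ with at least $\varepsilon_0n$ coordinates in $\{-1,1\}$ and $U(y-x)\in CDK$.
\end{theorem}

Taking $x=0$ in a subfamily, we see that every $S$ has an $\varepsilon_0$-partial coloring of discrepancy at most $CD$. The conjecture posed in \cite{BV} is the converse:

\begin{quote}
For every $\varepsilon\in(0,\varepsilon_0]$ there is $c(\varepsilon)>0$, independent of $n$, $m$, $K$ and the $u_i$, such that some $S\subseteq[n]$ has the property that every $\varepsilon$-partial coloring of $S$ has discrepancy at least $c(\varepsilon)D$.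
\end{quote}

Since $D$ bounds full colorings from below and partial colorings from above, one may guess that it is tight for the partial ones. The covering argument does not show this. It needs every odd coordinate to move to the coarser lattice, whereas a partial coloring moves only an $\varepsilon$-fraction of them there and changes the others by arbitrary real numbers. After one step the lattice is lost.

\subsection{Results}

The conjecture is true, for all $\varepsilon\in(0,1]$, and its proof does not use Theorem~\ref{thm:known}.

\begin{theorem}\label{thm:quadratic}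
Let $\varepsilon\in(0,1]$. There is a nonempty $T\subseteq[n]$ such that every $x\in\mathbb{R}^T$ with $|\{i\in T:|x_i|\ge1\}|\ge\varepsilon|T|$ satisfies $\|Ux\|_K\ge\frac{\varepsilon^2}{67}D$.
\end{theorem}

The vector $x$ need not lie in the cube $[-1,1]^T$; in particular all $\varepsilon$-partial colorings of $T$ are covered.

\begin{theorem}\label{thm:linear}
Theorem~\ref{thm:quadratic} holds with $\frac{\varepsilon^2}{67}$ replaced by $c_0\,\varepsilon/\ln(2/\varepsilon)$, where $c_0=5\cdot10^{-6}$.
\end{theorem}

The second constant is the larger one exactly when $\varepsilon\ln(2/\varepsilon)<67c_0$. To state the two-sided result, define the \emph{hereditary $\varepsilon$-partial coloring discrepancy}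
\[
\mathrm{hpd}_\varepsilon=\max_{\emptyset\ne S\subseteq[n]}\min\{\|Ux\|_K: x\text{ is an $\varepsilon$-partial coloring of }S\}.
\]
The minimum exists because the $\varepsilon$-partial colorings of $S$ form a union of faces of the cube $[-1,1]^S$.

\begin{theorem}\label{thm:twosided}
For every $\varepsilon\in(0,1)$, with $\varepsilon_0$ and $C$ from Theorem~\ref{thm:known},
\[
\max\Big\{\frac{\varepsilon^2}{67},\frac{c_0\,\varepsilon}{\ln(2/\varepsilon)}\Big\}\,D\ \le\ \mathrm{hpd}_\varepsilon\ \le\ C\Big\lceil\frac{\ln(1/(1-\varepsilon))}{\ln(1/(1-\varepsilon_0))}\Big\rceil D .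
\]
Moreover, a lower bound $\mathrm{hpd}_\varepsilon\ge c(\varepsilon)D$ valid for all data requires $c(\varepsilon)\le2e\,\varepsilon$.
\end{theorem}

Thus the best constant $c(\varepsilon)$ lies between $c_0\varepsilon/\ln(2/\varepsilon)$ and $2e\varepsilon$. We have not determined whether the logarithm is necessary.

Section~\ref{sec:examples} works out two examples. Section~\ref{sec:normal} reduces Theorems~\ref{thm:quadratic} and~\ref{thm:linear} to a statement about a body $M$ of volume $1$ whose coordinate sections are large and whose coordinate projections are therefore small. If the statement failed, every $T$ would carry a point of $M\cap\mathbb{R}^T$ with many large coordinates. Sections~\ref{sec:packing} and~\ref{sec:shatter} show in two ways that $M$ has no room for all these points. Section~\ref{sec:upper} completes the proof of Theorem~\ref{thm:twosided}.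

\section{Two examples in the cross-polytope}\label{sec:examples}

Let $B_1^s=\{y\in\mathbb{R}^s:\sum_i|y_i|\le1\}$. It consists of $2^s$ simplices of volume $1/s!$, so $\operatorname{vol}(B_1^s)=2^s/s!$. We also use $n!\ge(n/e)^n$, which follows from $e^n\ge n^n/n!$.

\begin{example}[the constant is at most linear in $\varepsilon$]\label{ex:cross}
Let $m=n$, $K=B_1^n$ and $u_i=e_i$. Then $K_S$ is a cross-polytope of dimension $s=|S|$, and $\operatorname{vol}(K_S)^{-1/s}=\frac12(s!)^{1/s}$. The geometric mean $(s!)^{1/s}$ of $1,\dots,s$ increases with $s$, so $D=\frac12(n!)^{1/n}\ge n/(2e)$. For every $S$, a vector with $\lceil\varepsilon|S|\rceil$ coordinates equal to $1$ and the others equal to $0$ is an $\varepsilon$-partial coloring of discrepancy $\lceil\varepsilon|S|\rceil$. Hence $\mathrm{hpd}_\varepsilon/D\le2e\lceil\varepsilon n\rceil/n$, and the right side tends to $2e\varepsilon$ as $n\to\infty$. This proves the last assertion of Theorem~\ref{thm:twosided}.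
\end{example}

One might hope that a set $S$ for which $K_S$ has small volume is itself the subfamily we look for. The next example shows that small volume is not enough, and suggests the remedy.

\begin{example}[small volume, small discrepancy]\label{ex:shear}
Let $m=n\ge2$, $K=B_1^n$, $u_i=e_i$ for $i<n$ and $u_n=e_n-e_1-\dots-e_{n-1}$. If $n\in S$ and $|S|=s$, then for $x\in\mathbb{R}^S$
\[
\|Ux\|_K=\sum_{i\in S\setminus\{n\}}|x_i-x_n|+(n-s+1)|x_n| .
\]
The shear $x_i\mapsto x_i-x_n$ ($i\ne n$) preserves volume, so $\operatorname{vol}(K_S)=2^s/(s!\,(n-s+1))$. The denominator $2\cdot3\cdots s\cdot(n-s+1)$ is a product of $s$ factors, each at most $n$, so $\operatorname{vol}(K_S)^{-1/s}\le n/2$, with equality for $S=\{n\}$. Sets $S$ that avoid $n$ give $\frac12(s!)^{1/s}\le n/2$. Hence $D=n/2$. The full set comes within a factor $e$ of the maximum: $\operatorname{vol}(K_{[n]})^{-1/n}=\frac12(n!)^{1/n}\ge D/e$. Yet the coloring $(1,\dots,1)$ has discrepancy $\|e_n\|_K=1=2D/n$. The body $K_{[n]}$ has small volume but a long spike along the diagonal.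

The spike needs all coordinates, and it disappears when we keep only half of them. Let $|T|=s=\lfloor n/2\rfloor\ge n/3$, and let $x\in\mathbb{R}^T$ have $|x_i|\ge1$ for at least $\varepsilon s$ indices. If $n\notin T$, then $\|Ux\|_K\ge\varepsilon s$. If $n\in T$ and $|x_n|\ge\frac12$, then $\|Ux\|_K\ge(n-s+1)/2\ge s/2$. If $n\in T$ and $|x_n|<\frac12$, then each index with $|x_i|\ge1$ differs from $n$ and contributes at least $\frac12$. In all cases $\|Ux\|_K\ge\varepsilon s/2\ge\varepsilon D/3$.
\end{example}

In general a body may have many spikes. A spike survives the restriction to $\mathbb{R}^T$ only if $T$ contains all its large coordinates, which is exponentially unlikely for a random half $T$. The task is to show that the number of spikes is smaller than the inverse of this probability.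

\section{Normalized bodies and their projections}\label{sec:normal}

If $D=0$, Theorems~\ref{thm:quadratic} and~\ref{thm:linear} hold with any $T$. Let $D>0$ and let $S$ attain the maximum in the definition of $D$. Discarding the vectors outside $S$ does not change $D$, so we may assume $S=[n]$. Then $\operatorname{vol}(K_{[n]})=D^{-n}$ is finite, so $K_{[n]}$ is bounded, and $M=DK_{[n]}$ is a symmetric convex body in $\mathbb{R}^n$. For nonempty $T$ we have $M\cap\mathbb{R}^T=DK_T$, whose volume is $D^{|T|}\operatorname{vol}(K_T)\ge1$ by the maximality of $S$. With the convention that a point has $0$-dimensional volume $1$,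
\begin{equation}\label{eq:normal}
\operatorname{vol}_n(M)=1,\qquad\operatorname{vol}_{|T|}(M\cap\mathbb{R}^T)\ge1\quad\text{for all }T\subseteq[n].
\end{equation}
We call a symmetric convex body satisfying \eqref{eq:normal} \emph{normalized}. Fix $\varepsilon\in(0,1]$. For $R>0$ and nonempty $T$, an \emph{$R$-spike in $T$} is a point $x\in M\cap\mathbb{R}^T$ with $|x_i|\ge R$ for at least $\varepsilon|T|$ indices $i\in T$.

\begin{lemma}\label{lem:reduction}
If a nonempty set $T$ has no $R$-spike, then every $x\in\mathbb{R}^T$ with $|x_i|\ge1$ for at least $\varepsilon|T|$ indices satisfies $\|Ux\|_K>D/R$.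
\end{lemma}

\begin{proof}
The point $Rx$ is not an $R$-spike, so $Rx\notin M=DK_{[n]}$, which means $\|U(Rx)\|_K>D$.
\end{proof}

It remains to find, in any normalized body, a set $T$ without $R$-spikes, for $R=67/\varepsilon^2$ and for $R=2\cdot10^5\ln(2/\varepsilon)/\varepsilon$. A spike is a single point and has no volume, so the condition $\operatorname{vol}(M)=1$ does not restrict it directly. But the convex hull of a far point and a large section is large. The following lemma, proved by the Rogers--Shephard argument, makes this quantitative. It is the only place where \eqref{eq:normal} enters the general argument. Let $P_J$ be the coordinate projection onto $\mathbb{R}^J$.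

\begin{lemma}\label{lem:proj}
Let $M\subset\mathbb{R}^n$ be normalized. Then $\operatorname{vol}_{|J|}(P_JM)\le\binom{n}{|J|}$ for all $J\subseteq[n]$. In particular $|x_i|\le n/2$ for all $x\in M$ and all $i$.
\end{lemma}

\begin{proof}
For $J=\emptyset$ and $J=[n]$ both sides equal $1$. Otherwise let $d=|J|$, $T=[n]\setminus J$ and $Q=P_JM$, a symmetric convex body in $\mathbb{R}^J$. Let $y\in Q\setminus\{0\}$ and $r=\|y\|_Q\in(0,1]$. Since $y/r\in Q$, there is $p\in M$ with $P_Jp=y/r$. By convexity the set $(1-r)(M\cap\mathbb{R}^T)+rp$ lies in $M$, and $P_J$ maps it to the point $y$. So the fiber of $M$ over $y$ has $(n-d)$-dimensional volume at least $(1-r)^{n-d}\operatorname{vol}(M\cap\mathbb{R}^T)\ge(1-r)^{n-d}$. The set $\{y:\|y\|_Q\le r\}=rQ$ has volume $r^d\operatorname{vol}(Q)$. By Fubini's theorem and the beta integral,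
\[
1=\operatorname{vol}(M)\ge\int_Q(1-\|y\|_Q)^{n-d}\,dy=\operatorname{vol}(Q)\int_0^1(1-r)^{n-d}\,d\,r^{d-1}\,dr=\operatorname{vol}(Q)\,\frac{d!\,(n-d)!}{n!}.
\]
For $J=\{i\}$, the projection is an interval of length at most $n$, centered at $0$ because $M$ is symmetric.
\end{proof}

The bound on sections is needed: the rectangle $[-\frac L2,\frac L2]\times[-\frac1{2L},\frac1{2L}]$ has area $1$ and a projection of arbitrary length $L$. The bound $n/2$ has the right order: in Example~\ref{ex:cross} the normalized body $DB_1^n$ contains $De_1$ with $D\ge n/(2e)$. So single coordinates can be of order $n$, and a bound on $R$ that is free of $n$ must use that a spike has many large coordinates.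

\section{Packing: the bound $\varepsilon^2/67$}\label{sec:packing}

To count spikes, we count points of $M$ that are far apart in the norm $\|\cdot\|_\infty$. Around such points we can place disjoint cubes, which lie in the sum of $M$ and a cube. The volume of this sum is a polynomial whose coefficients are exactly the volumes bounded in Lemma~\ref{lem:proj}.

\begin{lemma}\label{lem:steiner}
For every compact convex set $M\subset\mathbb{R}^n$, $M\ne\emptyset$, and $t>0$,
\[
\operatorname{vol}(M+[0,t]^n)=\sum_{J\subseteq[n]}t^{n-|J|}\operatorname{vol}_{|J|}(P_JM).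
\]
\end{lemma}

\begin{proof}
For $F\subseteq J\subseteq[n]$ let $A(J,F)=P_JM+\sum_{j\in F}[0,te_j]\subset\mathbb{R}^J$ and $f(J,F)=\operatorname{vol}_{|J|}A(J,F)$. Let $i\in F$. The set $A(J,F\setminus i)$ is compact and convex, so each line in direction $e_i$ that meets it does so in a segment, and adding $[0,te_i]$ lengthens this segment by exactly $t$. These lines are parametrized by the projection of $A(J,F\setminus i)$ onto $\mathbb{R}^{J\setminus i}$, which is $A(J\setminus i,F\setminus i)$. Hence
\[
f(J,F)=f(J,F\setminus i)+t\,f(J\setminus i,F\setminus i).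
\]
Induction on $|F|$ gives $f(J,F)=\sum_{G\subseteq F}t^{|G|}\operatorname{vol}(P_{J\setminus G}M)$: the two terms of the recursion supply the sets $G$ without $i$ and with $i$. Take $J=F=[n]$.
\end{proof}

\begin{lemma}\label{lem:packing}
Let $M\subset\mathbb{R}^n$ be normalized and $t>0$. Every $Z\subseteq M$ with $\|z-z'\|_\infty>t$ for distinct $z,z'\in Z$ has $|Z|\le(1+t^{-1/2})^{2n}$. There is such a set $Z$ with $M\subseteq Z+[-t,t]^n$.
\end{lemma}

\begin{proof}
The cubes $z+[0,t]^n$, $z\in Z$, are disjoint and lie in $M+[0,t]^n$. By Lemmas~\ref{lem:steiner} and~\ref{lem:proj}, $|Z|\,t^n\le\sum_j\binom nj^2t^{n-j}$, so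
\[
|Z|\le\sum_{j=0}^n\Big(\binom njt^{-j/2}\Big)^2\le\Big(\sum_{j=0}^n\binom njt^{-j/2}\Big)^2=(1+t^{-1/2})^{2n}.
\]
If $Z$ has the largest possible size, no point of $M$ can be added to it, so every point of $M$ is within distance $t$ of $Z$.
\end{proof}

\subsection*{The case $\varepsilon=1$}
Here the idea appears in its simplest form. Suppose every nonempty $T$ has an $R$-spike $x_T$, and put $x_\emptyset=0$. Then $x_T(i)=0$ for $i\notin T$ and $|x_T(i)|\ge R$ for all $i\in T$. If $T\ne T'$, a coordinate in the symmetric difference gives $\|x_T-x_{T'}\|_\infty\ge R$. By Lemma~\ref{lem:packing}, $2^n\le(1+t^{-1/2})^{2n}$ for every $t<R$, that is, $t^{-1/2}\ge\sqrt2-1$. Hence $R\le(\sqrt2-1)^{-2}=3+2\sqrt2$, so some $T$ has no $6$-spike.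

For $\varepsilon<1$ a spike no longer determines $T$, and the same point may be a spike in many sets. We therefore restrict to sets of size about $n/2$, where spikes have about $\varepsilon n/2$ large coordinates, approximate spikes by points of the net $Z$, and bound the fraction of sets that one net point can serve.

\begin{proof}[Proof of Theorem~\ref{thm:quadratic}]
Let $R=67/\varepsilon^2$. By Lemma~\ref{lem:reduction} it suffices to find a nonempty $T$ without $R$-spikes. If $n=1$, then $M=[-\frac12,\frac12]$ and $T=\{1\}$ works.

Let $n\ge2$, $s=\lfloor n/2\rfloor$ and $t=16/(\varepsilon\ln2)^2$. Then $2t<66.7/\varepsilon^2<R$. Take $Z$ from Lemma~\ref{lem:packing} with $M\subseteq Z+[-t,t]^n$, and let $A_z=\{i:|z_i|>t\}$ for $z\in Z$. Say that $z$ \emph{serves} an $s$-element set $T$ if $A_z\subseteq T$ and $|A_z|\ge\varepsilon s$.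

\emph{A set with a spike is served.} Let $|T|=s$, and let $x\in M\cap\mathbb{R}^T$ have $|x_i|\ge R$ on a set $I\subseteq T$ with $|I|\ge\varepsilon s$. Pick $z\in Z$ with $\|x-z\|_\infty\le t$. For $i\in I$ we have $|z_i|\ge R-t>t$. For $i\notin T$ we have $x_i=0$, so $|z_i|\le t$. Hence $I\subseteq A_z\subseteq T$, and $z$ serves $T$.

\emph{Some set is not served.} Let $T$ be a uniformly random $s$-element subset of $[n]$. If $|A_z|=\alpha\ge\varepsilon s$, then
\[
\Pr(A_z\subseteq T)=\prod_{j=0}^{\alpha-1}\frac{s-j}{n-j}\le\Big(\frac sn\Big)^{\alpha}\le e^{-\varepsilon s\ln(n/s)}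
\]
for $\alpha\le s$, and the probability is $0$ for $\alpha>s$. We have $s/n\in[\frac13,\frac12]$, and the concave function $p\ln(1/p)$ attains its minimum on this interval at an endpoint. So $s\ln(n/s)\ge n\min\{\frac{\ln3}3,\frac{\ln2}2\}=\frac{\ln2}2n$. Using $1+v<e^v$ for $v>0$ and $t^{-1/2}=\varepsilon(\ln2)/4$, the expected number of $z\in Z$ that serve $T$ is at most
\[
(1+t^{-1/2})^{2n}e^{-\varepsilon n(\ln2)/2}<\exp\big(2nt^{-1/2}-\varepsilon n(\ln2)/2\big)=1 .
\]
So some $T$ with $|T|=s\ge1$ is served by no $z$, and it has no $R$-spike.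
\end{proof}

\section{Shattering: the bound $c_0\varepsilon/\ln(2/\varepsilon)$}\label{sec:shatter}

The packing bound is about $\exp(2n/\sqrt t)$ and must beat $\exp(c\varepsilon n)$, which forces $t$ to be of order $\varepsilon^{-2}$. To do better we use Lemma~\ref{lem:proj} differently. If $P_JM$ contains a cube of side $w$, then $w^{|J|}\le\binom n{|J|}$, which forces $|J|\le en/w$. The number of such $J$ is $\exp(O(\frac nw\ln w))$, and this is below $\exp(c\varepsilon n)$ already when $w$ is of order $\varepsilon^{-1}\ln(2/\varepsilon)$. So we want to show that spikes in all $T$ produce cubes in exponentially many projections.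

For a first picture let $\varepsilon=1$, and suppose every nonempty $T$ has an $R$-spike with positive coordinates on $T$. Together with $0$, these points realize every pattern of ``at least $R$'' and ``zero'' on $[n]$. We show below that their convex hull then contains $[b,R]^n$ for every $b\in(0,R)$, so that $R\le1$. The following definition keeps what is needed from this picture and allows for signs.

Let $a>b>0$, and let $X$ be a family of subsets $T\subseteq[n]$, each with a point $x_T\in\mathbb{R}^T$. A pair $(J,\tau)$ with $J\subseteq[n]$ and $\tau\in\{\pm1\}^J$ is \emph{shattered} by $X$ if for every $J'\subseteq J$ some $T\in X$ has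
\[
\tau_ix_T(i)\ge a\ \text{ for }i\in J',\qquad\tau_ix_T(i)<b\ \text{ for }i\in J\setminus J'.
\]
Let $\operatorname{sh}(X)$ be the set of shattered pairs. If $X'\subseteq X$, then $\operatorname{sh}(X')\subseteq\operatorname{sh}(X)$. If $X\ne\emptyset$, then the empty pair is shattered, so $|\operatorname{sh}(X)|\ge1$.

\subsection{Few pairs are shattered}

\begin{lemma}\label{lem:few}
Let $M\subset\mathbb{R}^n$ be normalized, let $x_T\in M$ for all $T\in X$, and let $w=a-b\ge e$. Then $|\operatorname{sh}(X)|\le(ew)^{en/w}$.
\end{lemma}

\begin{proof}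
Let $(J,\tau)\in\operatorname{sh}(X)$ with $d=|J|\ge1$. Let $Q$ be the image of $P_JM$ under the map $y_i\mapsto\tau_iy_i$; it is a convex body with the same volume as $P_JM$. For each $J'\subseteq J$, $Q$ contains a point $v$ with $v_i\ge a$ on $J'$ and $v_i<b$ on $J\setminus J'$. Given $y\in\mathbb{R}^J$, take $J'=\{i:y_i\ge0\}$. Then
\[
\langle y,v\rangle\ge\sum_{i\in J'}y_ia+\sum_{i\in J\setminus J'}y_ib=\max_{v'\in[b,a]^J}\langle y,v'\rangle .
\]
A point outside the compact convex set $Q$ is strictly separated from $Q$ by some linear functional $\langle y,\cdot\rangle$, so the inequality shows $[b,a]^J\subseteq Q$. Lemma~\ref{lem:proj} gives $w^d\le\binom nd\le n^d/d!\le(en/d)^d$, that is, $d\le d_0:=en/w\le n$. Since $(n/d_0)^{d_0}(d_0/n)^d\ge1$ for $d\le d_0$,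
\[
|\operatorname{sh}(X)|\le\sum_{d\le d_0}\binom nd2^d\le\Big(\frac n{d_0}\Big)^{d_0}\Big(1+\frac{2d_0}n\Big)^n\le\Big(\frac{e^2n}{d_0}\Big)^{d_0}=(ew)^{en/w}.\qedhere
\]
\end{proof}

\subsection{Many pairs are shattered}

The natural induction splits $X$ at a signed coordinate into the part $X_+$ with value at least $a$ and the part $X_-$ with value below $b$, and shows $|\operatorname{sh}(X)|\ge|\operatorname{sh}(X_+)|+|\operatorname{sh}(X_-)|$. The difficulty is that the members with value in the gap $[b,a)$ are lost. Three devices control the loss. We prove a bound proportional to $|X|^{1/2}$, so that the fractions $p,q$ of the two parts need only satisfy $\sqrt p+\sqrt q\ge1$, which is weaker than $p+q=1$. We assume that each point has few coordinates in the gap compared with its large coordinates. And we need $X_-$ to be a substantial part, since $q=0$ and $p<1$ would violate the inequality. Here we use that $x_T$ vanishes outside $T$: in a large family $X$, most coordinates are missed by at least a quarter of the sets.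

This last fact comes from entropy. Let $H(q)=-q\log_2q-(1-q)\log_2(1-q)$; it takes values in $[0,1]$ and increases on $[0,\frac12]$. If $T$ is uniform in a family $X$ of subsets of $[n]$ and $q_i=\Pr(i\notin T)$, then the indicator vector of $T$ has entropy $\log_2|X|$, and the entropy of a random vector is at most the sum of the entropies of its coordinates:
\begin{equation}\label{eq:entropy}
\log_2|X|\le\sum_{i=1}^nH(q_i).
\end{equation}
For $c>0$ let $N_c(T)=|\{i:|x_T(i)|\ge c\}|$.

\begin{lemma}\label{lem:many}
Let $a>b>0$ and $\kappa>0$. Let $X$ be a nonempty family of subsets $T\subseteq[n]$ with points $x_T\in\mathbb{R}^T$ such that $N_a(T)\ge\kappa$ and $N_b(T)\le\frac98N_a(T)$ for all $T\in X$. Then $|\operatorname{sh}(X)|\ge\big(|X|/2^{n-\kappa/25}\big)^{1/2}$.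
\end{lemma}

\begin{proof}
We use induction on $|X|$; the hypotheses pass to nonempty subfamilies. If $|X|\le2^{n-\kappa/25}$, the empty pair suffices. Let $|X|>2^{n-\kappa/25}$, let $T$ be uniform in $X$, and put
\[
q_i=\Pr(i\notin T),\qquad p_i=\Pr(|x_T(i)|\ge a),\qquad g_i=\Pr(b\le|x_T(i)|<a).
\]

\emph{Choice of the coordinate.} By \eqref{eq:entropy}, $\sum_i(1-H(q_i))<\kappa/25$. For $q<\frac14$ we have $1-H(q)\ge1-H(\frac14)=\frac34\log_23-1>\frac4{25}$. So the set $B=\{i:q_i<\frac14\}$ has $|B|<\kappa/4$. Let $E=\sum_ip_i=\mathbb{E}N_a(T)\ge\kappa$. Then $\sum_{i\notin B}p_i\ge E-|B|\ge\frac34E>0$, while $\sum_ig_i=\mathbb{E}(N_b(T)-N_a(T))\le\frac18E$. If $g_i>\frac16p_i$ held for all $i\notin B$ with $p_i>0$, summing would give $\sum_ig_i>\frac16\cdot\frac34E=\frac18E$. So some $i_0\notin B$ has $p_{i_0}>0$ and $g_{i_0}\le\frac16p_{i_0}$. Choose $\sigma\in\{\pm1\}$ with $p:=\Pr(\sigma x_T(i_0)\ge a)\ge\frac12p_{i_0}$; then $p>0$ and $g_{i_0}\le\frac13p$. Let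
\[
X_+=\{T\in X:\sigma x_T(i_0)\ge a\},\qquad X_-=\{T\in X:\sigma x_T(i_0)<b\},
\]
so $|X_+|=p|X|$, and let $|X_-|=q|X|$.

\emph{The inequality $\sqrt p+\sqrt q\ge1$.} If $i_0\notin T$, then $x_T(i_0)=0<b$; so $q\ge q_{i_0}\ge\frac14$. A set outside $X_+\cup X_-$ has $b\le|x_T(i_0)|<a$; so $q\ge1-p-g_{i_0}\ge1-\frac43p$. If $p\ge\frac14$, both roots are at least $\frac12$. If $p<\frac14$, then $\sqrt q\ge q\ge1-\frac43p$ and $\sqrt p-\frac43p=\sqrt p\,(1-\frac43\sqrt p)\ge0$. Also, $X_+$ and $X_-$ are disjoint and nonempty, hence proper subfamilies of $X$.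

\emph{Superadditivity.} No $(J,\tau)\in\operatorname{sh}(X_+)$ has $i_0\in J$: if $\tau_{i_0}=\sigma$, then $\tau_{i_0}x_T(i_0)<b$ never holds on $X_+$, and if $\tau_{i_0}=-\sigma$, then $\tau_{i_0}x_T(i_0)\ge a$ never holds on $X_+$. No $(J,\tau)\in\operatorname{sh}(X_-)$ has $i_0\in J$ with $\tau_{i_0}=\sigma$, since $\sigma x_T(i_0)\ge a$ never holds on $X_-$. Now let $(J,\tau)\in\operatorname{sh}(X_+)\cap\operatorname{sh}(X_-)$. Then $i_0\notin J$, and we adjoin $i_0$ with sign $\sigma$. The new pair is shattered by $X$: a pattern $J'\subseteq J\cup\{i_0\}$ is realized by the member of $X_+$ that realizes $J'\setminus\{i_0\}$ on $J$ if $i_0\in J'$, and by the member of $X_-$ that realizes $J'$ on $J$ if $i_0\notin J'$. The new pair lies in neither $\operatorname{sh}(X_+)$ nor $\operatorname{sh}(X_-)$, and it determines $(J,\tau)$. Therefore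
\[
|\operatorname{sh}(X)|\ge|\operatorname{sh}(X_+)\cup\operatorname{sh}(X_-)|+|\operatorname{sh}(X_+)\cap\operatorname{sh}(X_-)|=|\operatorname{sh}(X_+)|+|\operatorname{sh}(X_-)| .
\]
By the induction hypothesis the right side is at least $(\sqrt p+\sqrt q)\big(|X|/2^{n-\kappa/25}\big)^{1/2}$, and the claim follows.
\end{proof}

\subsection{Choosing the level}

A spike may have many coordinates just below $R$, so the hypothesis $N_b\le\frac98N_a$ can fail for $a=R$. We lower the threshold by factors of $\frac98$. Each time the hypothesis fails, the number of large coordinates grows by the same factor. So the product of the threshold and the guaranteed count does not change, and this product is the quantity that matters when Lemmas~\ref{lem:few} and~\ref{lem:many} are compared. The count cannot exceed $n$, so the process stops after $O(\ln(2/\varepsilon))$ steps.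

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $\lambda=\ln(2/\varepsilon)\ge\ln2$ and $R=2\cdot10^5\lambda/\varepsilon$. By Lemma~\ref{lem:reduction} it suffices to find a nonempty $T$ without $R$-spikes, because $1/R=c_0\varepsilon/\lambda$. Suppose instead that every nonempty $T$ has an $R$-spike $x_T$. Put
\[
\rho=\tfrac98,\qquad k=\tfrac12\varepsilon n,\qquad\Lambda=\log_\rho(2/\varepsilon)=\lambda/\ln\rho\le8.5\lambda .
\]

\emph{The dimension is large.} A spike has a coordinate of absolute value at least $R$, so $R\le n/2$ by Lemma~\ref{lem:proj}, and $k\ge\varepsilon R=2\cdot10^5\lambda$. From $1\le\lambda/\ln2$ and $\ln(1+\Lambda)\le\Lambda$ we get $1+\log_2(\Lambda+1)\le9.5\lambda/\ln2<14\lambda$. Hence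
\begin{equation}\label{eq:klarge}
1+\log_2(\Lambda+1)\le k/50 .
\end{equation}

\emph{The level.} Let $\Omega=\{T\subseteq[n]:|T|\ge n/2\}$. Of each pair of complementary sets at least one lies in $\Omega$, so $|\Omega|\ge2^{n-1}$. For integers $l\ge0$ let $R_l=R\rho^{-l}$ and $n_l(T)=N_{R_l}(T)$. For $T\in\Omega$ we have $n_0(T)\ge\varepsilon|T|\ge k$. If $n_{j+1}(T)>\rho\,n_j(T)$ for all $j<l$, then $n\ge n_l(T)\ge\rho^lk$, so $\rho^l\le2/\varepsilon$ and $l\le\Lambda$. Therefore there is a least $l=l(T)$ with $n_{l+1}(T)\le\rho\,n_l(T)$, and it satisfies $l(T)\le\Lambda$ and $n_{l(T)}(T)\ge\rho^{l(T)}k$. There are at most $\Lambda+1$ possible values, so for some $l\le\Lambda$ the family $X=\{T\in\Omega:l(T)=l\}$ has $|X|\ge2^{n-1}/(\Lambda+1)$. Put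
\[
a=R_l,\qquad b=R_{l+1}=\tfrac89R_l,\qquad w=a-b=\tfrac19R_l,\qquad\kappa=\rho^lk .
\]
Then $X$ satisfies the hypotheses of Lemma~\ref{lem:many}, $\kappa\ge k$ and $\kappa R_l=kR$. Since $R_l\ge\varepsilon R/2=10^5\lambda>9e$, we have $w\ge e$, and Lemma~\ref{lem:few} applies as well.

\emph{Comparison.} By Lemma~\ref{lem:many} and \eqref{eq:klarge},
\[
\ln|\operatorname{sh}(X)|\ge\frac{\ln2}2\Big(\frac\kappa{25}-1-\log_2(\Lambda+1)\Big)\ge\frac{\ln2}2\Big(\frac\kappa{25}-\frac\kappa{50}\Big)=\frac{\kappa\ln2}{100}.
\]
By Lemma~\ref{lem:few} and $ew\le R_l\le R$, we have $\ln|\operatorname{sh}(X)|\le\frac{9en}{R_l}\ln R$. Hence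
\[
\tfrac12\varepsilon nR=kR=\kappa R_l\le\frac{900e}{\ln2}\,n\ln R,\qquad\text{so}\qquad\varepsilon R\le\frac{1800e}{\ln2}\ln R\le7060\ln R .
\]
Finally, $\ln(2\cdot10^5)\le\frac{\ln(2\cdot10^5)}{\ln2}\lambda\le17.7\lambda$, $\ln\lambda\le\lambda$ and $\ln(1/\varepsilon)\le\lambda$, so $\ln R\le19.7\lambda$. This gives $2\cdot10^5\lambda=\varepsilon R\le7060\cdot19.7\lambda<1.4\cdot10^5\lambda$, a contradiction.
\end{proof}

\section{The two-sided bound}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:twosided}]
The lower bound on $\mathrm{hpd}_\varepsilon$ follows from Theorems~\ref{thm:quadratic} and~\ref{thm:linear}, and the bound $c(\varepsilon)\le2e\varepsilon$ was proved in Example~\ref{ex:cross}. For the upper bound we iterate Theorem~\ref{thm:known} on the coordinates that are still fractional; here it matters that the theorem allows an arbitrary starting point in the open cube.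

Fix a nonempty $S$ and let $x^0=0\in\mathbb{R}^S$. Given $x^j\in[-1,1]^S$, let $F_j=\{i\in S:|x^j_i|<1\}$. If $F_j=\emptyset$, put $x^{j+1}=x^j$. Otherwise apply Theorem~\ref{thm:known} to the subfamily $(u_i)_{i\in F_j}$, whose volume lower bound is at most $D$, with the restriction of $x^j$ to $F_j$ as the starting point, and keep the coordinates outside $F_j$. In both cases $x^{j+1}\in[-1,1]^S$, $\|U(x^{j+1}-x^j)\|_K\le CD$ and $|F_{j+1}|\le(1-\varepsilon_0)|F_j|$. For $r=\lceil\ln\frac1{1-\varepsilon}/\ln\frac1{1-\varepsilon_0}\rceil$ we have $(1-\varepsilon_0)^r\le1-\varepsilon$, so $|F_r|\le(1-\varepsilon)|S|$. Thus $x^r$ is an $\varepsilon$-partial coloring of $S$, and $\|Ux^r\|_K\le rCD$ by the triangle inequality.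
\end{proof}

\begin{thebibliography}{1}

\bibitem{BV}
\emph{Balancing Vectors In Any Norm},
\texttt{https://homepages.cwi.nl/\textasciitilde dadush/papers/vectorbalancing.pdf}.

\end{thebibliography}
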